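
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{thmC}{Theorem C}
\numberwithin{equation}{section}

\title{The Hilbert--Chow morphism of a nonsingular surface\\ is rational in every positive characteristic}


\begin{abstract}
Let $X$ be a nonsingular, irreducible, quasi-projective surface over an algebraically closed field of characteristic $p>0$. We prove that the Hilbert--Chow morphism $\pi\colon X^{[n]}\to X^{(n)}$ is a rational morphism for every $n\ge1$: one has $\pi_*\mathcal O_{X^{[n]}}=\mathcal O_{X^{(n)}}$, and all higher direct images of $\mathcal O_{X^{[n]}}$ and $\omega_{X^{[n]}}$ vanish. The proof shows that $X^{(n)}$ is Gorenstein and that $\pi$ is crepant. Grothendieck duality then leaves only one higher direct image that could be nonzero, and this one is excluded by comparing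 Euler characteristics with characteristic $0$. We also compute the cohomology of $\mathcal O$ on the Hilbert scheme of points of the plane over an arbitrary commutative ring, and we determine which symmetric products of nonsingular quasi-projective varieties in characteristic $p$ are Cohen--Macaulay.
\end{abstract}

\section{Introduction}

\subsection*{The question}
Let $k$ be an algebraically closed field of characteristic $p>0$, let $X$ be a nonsingular, irreducible, quasi-projective surface over $k$, and let $n\ge1$. There are two natural spaces of $n$ unordered points on $X$. The symmetric product $X^{(n)}=X^n/S_n$ parametrizes effective $0$-cycles of degree $n$; it is singular for $n\ge 2$. The Hilbert scheme $X^{[n]}$ parametrizes closed subschemes of length $n$; by Fogarty's theorem it is nonsingular and irreducible of dimension $2n$. The \emph{Hilbert--Chow morphism}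
\[
\pi\colon X^{[n]}\longrightarrow X^{(n)}
\]
sends a subscheme to its cycle. It is proper and birational, so it is a resolution of singularities. We ask how good a resolution it is, in the following sense.

\begin{definition}
A proper morphism $f\colon Y\to Z$ of varieties, with $Y$ nonsingular (more generally Cohen--Macaulay) and with dualizing sheaf $\omega_Y$, is called \emph{rational} if
\[
f_*\mathcal O_Y=\mathcal O_Z,\qquad R^if_*\mathcal O_Y=0\quad\text{and}\quad R^if_*\omega_Y=0\quad\text{for all } i\ge1 .
\]
\end{definition}

The first two conditions imply that a vector bundle on $Z$ and its pullback to $Y$ have the same cohomology. If $f$ is also birational, the three conditions together force $Z$ to be Cohen--Macaulay (the short duality argument is at the end of Section~\ref{sec:C}). In characteristic $0$ the Hilbert--Chow morphism of a surface is rational; this is classical. In characteristic $p>0$ the question whether it is rational is posed in \cite{FS}, where it is stated as not known.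

If $p>n$, the order of $S_n$ is invertible in $k$, and averaging shows that $X^{(n)}$ is Cohen--Macaulay. If $p\le n$ this tool is lost, and quotients by groups of order divisible by $p$ need not be Cohen--Macaulay. In fact symmetric products of varieties of dimension at least $3$ are not Cohen--Macaulay when $p\le n$ (Theorem~C below). So even the Cohen--Macaulay property of $X^{(n)}$, which a positive answer would imply, depends on the dimension of $X$. The answer is positive.

\begin{thmA}
Let $X$ be a nonsingular irreducible quasi-projective surface over $k$ and let $n\ge1$. Then $\pi\colon X^{[n]}\to X^{(n)}$ satisfies $\pi_*\mathcal O_{X^{[n]}}=\mathcal O_{X^{(n)}}$ and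
\[
R^i\pi_*\mathcal O_{X^{[n]}}=0=R^i\pi_*\omega_{X^{[n]}}\qquad\text{for all } i\ge1 .
\]
\end{thmA}

\begin{thmB}
Let $X$ and $n$ be as in Theorem A.
\begin{enumerate}
\item $X^{(n)}$ is Gorenstein, and $\omega_{X^{[n]}}\cong\pi^*\omega_{X^{(n)}}$.
\item The ring $k[x_1,\dots,x_n,y_1,\dots,y_n]^{S_n}$ is free of rank $n!$ over $k[e_1(x),\dots,e_n(x),e_1(y),\dots,e_n(y)]$, where $e_i$ denotes the $i$-th elementary symmetric polynomial. An explicit basis $\{\beta_w\}_{w\in S_n}$ is given in Proposition~\ref{prop:CM}.
\item For every commutative ring $\Lambda$ one has $H^i(\mathrm{Hilb}^n(\mathbb A^2_\Lambda),\mathcal O)=0$ for $i\ge1$, and $H^0(\mathrm{Hilb}^n(\mathbb A^2_\Lambda),\mathcal O)=\Lambda[x_1,\dots,x_n,y_1,\dots,y_n]^{S_n}$.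
\item For every locally free sheaf $F$ of finite rank on $X^{(n)}$ one has $H^i(X^{[n]},\pi^*F)=H^i(X^{(n)},F)$ for all $i$.
\end{enumerate}
\end{thmB}

\begin{thmC}
Let $X$ be a nonsingular, irreducible, quasi-projective variety over $k$ of dimension $d\ge1$, and let $n\ge1$. Then $X^{(n)}$ is Cohen--Macaulay if and only if $d\le2$ or $p>n$. In particular, if $d\ge3$ and $p\le n$, there is no birational rational morphism from a Cohen--Macaulay variety onto $X^{(n)}$.
\end{thmC}

\subsection*{The idea}
A formal reduction (Section~\ref{sec:etale}) replaces $X$ by $\mathbb A^2$. Put $Y=(\mathbb A^2)^{[n]}$ and $Z=(\mathbb A^2)^{(n)}$. Since $Z$ is affine, the vanishing of $R^i\pi_*\mathcal O_Y$ means that $H^i(Y,\mathcal O_Y)=0$, and this is what we must show for $i\ge1$. The case of $\omega_Y$ will follow because $\omega_Y\cong\mathcal O_Y$.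

The scheme $\mathrm{Hilb}^n(\mathbb A^2)$ is defined and flat over $\mathbb Z$, and a scaling action makes its cohomology graded with finitely generated pieces. Hence in each degree the Euler characteristic of $\mathcal O$ is the same in characteristic $p$ as in characteristic $0$, where the higher cohomology vanishes. Moreover $H^0$ is the ring of $S_n$-invariant polynomials in $x_1,\dots,x_n,y_1,\dots,y_n$, whose graded dimension is the same over every field. So the \emph{alternating sum} of the $\dim H^i(Y,\mathcal O_Y)_d$, $i\ge1$, vanishes for every $d$. This proves the theorem if only one $H^i$ with $i\ge1$ can be nonzero. That is so for $n=2$, because the fibers of $\pi$ then have dimension at most $1$; Section~\ref{sec:two} carries out this case by hand.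

For $n\ge3$ the fibers have dimension up to $n-1$, and cancellation between different $H^i$ must be excluded. Here duality enters. We show that $Z$ is Gorenstein (Section~\ref{sec:CM} gives Cohen--Macaulay by an explicit basis) and that $\pi$ is crepant (Section~\ref{sec:crepant}), so that $R\pi_*\mathcal O_Y$ is self-dual. By induction on $n$, the sheaves $R^i\pi_*\mathcal O_Y$ with $i\ge1$ are supported on the small diagonal, of codimension $2n-2$; and they vanish for $i>n-1$ by the fiber dimension. Duality turns this into $R^i\pi_*\mathcal O_Y=0$ for $1\le i<(2n-2)-(n-1)=n-1$ (Section~\ref{sec:duality}). Only $i=n-1$ is left, and the Euler characteristic finishes the proof (Section~\ref{sec:euler}). Theorems B and C are proved in Sections~\ref{sec:B} and~\ref{sec:C}. They are not used for Theorem A, except that B(2) is Proposition~\ref{prop:CM}.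

\subsection*{Conventions}
All schemes are over $k$ unless a different base is indicated. Since we compare with characteristic $0$, we allow $k$ to be \emph{any} algebraically closed field in Sections~\ref{sec:two}--\ref{sec:crepant}; Fogarty's theorem holds there as well. ``Graded'' refers to the scaling action of $\mathbb G_m$ on $\mathbb A^2$, so the coordinates $x,y$ have degree $1$. In rings of $S_n$-invariants we abbreviate $x=(x_1,\dots,x_n)$ and $y=(y_1,\dots,y_n)$.

We use three facts freely. First, $X^{(n)}$ is normal, being a finite quotient of a normal variety; since $\pi$ is proper and birational, this gives $\pi_*\mathcal O_{X^{[n]}}=\mathcal O_{X^{(n)}}$. Second, let $X^{(n)}_0\subset X^{(n)}$ be the open set of cycles with $n$ distinct points and $X^n_0$ its preimage in $X^n$. Then $X^n_0\to X^{(n)}_0$ is \'etale Galois with group $S_n$, so $X^{(n)}_0$ is smooth, and its complement has codimension $\dim X$ if $n\ge2$. Third, if $X$ is a surface, the fibers of $\pi$ over $X^{(n)}_0$ are single points, so $\pi$ is an isomorphism over $X^{(n)}_0$ by Zariski's main theorem.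

\section{Two points in the plane}\label{sec:two}

This section treats $n=2$ by a direct count, to show the mechanism of the proof. Later sections use only the charts and formula \eqref{eq:eta2}.

Let $Y=(\mathbb A^2)^{[2]}$. If $\xi\subset\mathbb A^2$ has length $2$, then $x$ and $y$ are not both scalars in $\mathcal O_\xi$, since they generate the $k$-algebra $\mathcal O_\xi\ne k$. So $Y$ is the union of the open set $U_x$ where $1,x$ is a basis of $\mathcal O_\xi$ and the open set $U_y$ where $1,y$ is one. Writing $x^2$ and $y$ in the basis $1,x$, we see that $U_x=\operatorname{Spec}k[a,b,c,e]$, with universal ideal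
\[
(x^2-ax+b,\; y-c-ex).
\]
Similarly $U_y=\operatorname{Spec}k[a',b',c',e']$ with universal ideal $(y^2-a'y+b',\;x-c'-e'y)$. On $U_x$ the elements $1,y=c+ex$ form a basis exactly when $e$ is invertible. Hence $U_x\cap U_y=\operatorname{Spec}k[a,b,c,e,e^{-1}]$, and there
\[
e'=e^{-1},\qquad c'=-ce^{-1},\qquad a'=2c+ea,\qquad b'=c^2+cea+e^2b,
\]
where the last two are the trace and the norm of $y$.

\subsection*{The cohomology by counting}
As $Y$ is covered by two affine open sets, the only higher cohomology group of $\mathcal O_Y$ is
\[
H^1(Y,\mathcal O_Y)=\operatorname{coker}\bigl(k[a,b,c,e]\oplus k[a',b',c',e']\to k[a,b,c,e^{\pm1}]\bigr).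
\]
Let $\mathbb G_m^2$ scale $x$ and $y$ separately. The resulting bidegrees are
\[
a\colon(1,0),\quad b\colon(2,0),\quad c\colon(0,1),\quad e\colon(-1,1),\qquad
a'\colon(0,1),\quad b'\colon(0,2),\quad c'\colon(1,0),\quad e'\colon(1,-1).
\]
Let $\varphi(t)$ be the number of $(i,j)\in\mathbb N^2$ with $i+2j=t$. A monomial $a^ib^jc^le^m$ has bidegree $(r,s)$ if and only if $i+2j=r+m$ and $l=s-m$. So, in bidegree $(r,s)$ with $r,s\ge0$, the three rings have the finite dimensions
\[
\dim\mathcal O(U_x)=\sum_{t=r}^{r+s}\varphi(t),\qquad
\dim\mathcal O(U_y)=\sum_{t=s}^{r+s}\varphi(t),\qquad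
\dim\mathcal O(U_x\cap U_y)=\sum_{t=0}^{r+s}\varphi(t);
\]
in the first sum $0\le m\le s$ and $t=r+m$, in the last one $m\le s$ may also be negative, and the second sum follows by symmetry. If $r<0$, then $\mathcal O(U_y)$ has no nonzero elements of bidegree $(r,s)$, while $\mathcal O(U_x)$ and $\mathcal O(U_x\cap U_y)$ have the same ones, because $r+m\ge0$ forces $m>0$. So $H^1$ vanishes in bidegree $(r,s)$, and by symmetry the same holds if $s<0$.

For $r,s\ge0$ the Euler characteristic is therefore
\[
\dim H^0_{(r,s)}-\dim H^1_{(r,s)}
=\sum_{t=s}^{r+s}\varphi(t)-\sum_{t=0}^{r-1}\varphi(t)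
=\varphi(r+s)+\sum_{t=0}^{r-1}\bigl(\varphi(t+s)-\varphi(t)\bigr).
\]
Insert $\varphi(t)=\lfloor t/2\rfloor+1=\frac14(2t+3+(-1)^t)$ and put $\rho=(-1)^r$, $\sigma=(-1)^s$. As $\sum_{t=0}^{r-1}(-1)^t=\frac12(1-\rho)$, the right-hand side equals
\[
\frac{2r+2s+3+\rho\sigma}{4}+\frac{rs}{2}-\frac{(1-\rho)(1-\sigma)}{8}
=\frac{(r+1)(s+1)}{2}+\frac{(1+\rho)(1+\sigma)}{8}.
\]
On the other hand $H^0(Y,\mathcal O_Y)=k[x_1,x_2,y_1,y_2]^{S_2}$, because $\pi_*\mathcal O_Y=\mathcal O_Z$ with $Z=(\mathbb A^2)^{(2)}$. In bidegree $(r,s)$ this has the orbit sums of monomials as a basis. There are $(r+1)(s+1)$ monomials, and the swap fixes one of them, namely $(x_1x_2)^{r/2}(y_1y_2)^{s/2}$, if $r$ and $s$ are both even, and none otherwise. So the number of orbits is the right-hand side above. \emph{Hence $H^1(Y,\mathcal O_Y)=0$ in every characteristic.}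

What made this work is that the Euler characteristic and $H^0$ do not depend on the characteristic, and that there is only one group besides $H^0$. For larger $n$ we shall not count, but compare with characteristic $0$.

\subsection*{The volume form}
We record one more computation in the chart $U_x$, for use in Section~\ref{sec:crepant}. Consider the covering of $U_x$ with coordinates $x_1,x_2,c,e$ given by $a=x_1+x_2$, $b=x_1x_2$; it is \'etale where $x_1\ne x_2$. There the subscheme $\xi$ consists of the two points $(x_i,y_i)$ with $y_i=c+ex_i$, and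
\begin{equation}\label{eq:eta2}
\begin{aligned}
dx_1\wedge dy_1\wedge dx_2\wedge dy_2
&=dx_1\wedge(dc+x_1\,de)\wedge dx_2\wedge(dc+x_2\,de)\\
&=(x_1-x_2)\,dx_1\wedge dx_2\wedge dc\wedge de=da\wedge db\wedge dc\wedge de .
\end{aligned}
\end{equation}
Here the terms $e\,dx_i$ of $dy_i$ drop out, and the last step uses $da\wedge db=(dx_1+dx_2)\wedge(x_2\,dx_1+x_1\,dx_2)$. So the natural $4$-form on pairs of points is a generator of $\omega_Y$ on $U_x$, even along the exceptional divisor and even in characteristic $2$, where the covering is wildly ramified.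

\section{\'Etale localization}\label{sec:etale}

We want to replace $X$ by $\mathbb A^2$ near a given cycle. An \'etale map $f\colon X'\to X$ does not induce an \'etale map of symmetric products everywhere: if two distinct points of $X'$ have the same image in $X$, the stabilizers in $S_n$ change. We remove the tuples for which this happens.

Let $f\colon X'\to X$ be \'etale, with $X',X$ smooth, quasi-projective, of pure dimension, and possibly disconnected. Let $W'\subset X'^n$ be the set of $(x_i)$ such that $f(x_i)=f(x_j)$ implies $x_i=x_j$. Its complement is the union over $i<j$ of the preimages of $(X'\times_XX')\setminus\Delta_{X'}$. This set is closed in $X'\times X'$, because $X'\times_XX'$ is closed in $X'\times X'$ and $\Delta_{X'}$ is open in $X'\times_XX'$ ($f$ is unramified). So $W'$ is open and $S_n$-stable, and $U_f:=W'/S_n$ is open in $X'^{(n)}$.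

For $X'=\bigsqcup_jX_j$, the spaces $X'^{(n)}$ and $X'^{[n]}$ are the disjoint unions, over $(n_j)$ with $\sum n_j=n$, of $\prod X_j^{(n_j)}$ and of $\prod X_j^{[n_j]}$, and $\pi$ is the union of the products of the Hilbert--Chow morphisms. In particular $X'^{[n]}$ is smooth if $X'$ is a surface.

\begin{lemma}\label{lem:etale}
\begin{enumerate}
\item[(a)] $U_f\to X^{(n)}$ is \'etale (in any dimension).
\item[(b)] Suppose $X$ is a surface, and let $X'^{[n]}_{U_f}\subset X'^{[n]}$ be the preimage of $U_f$. Then $\xi'\mapsto f(\xi')$ defines an \'etale morphism $f_*\colon X'^{[n]}_{U_f}\to X^{[n]}$, and $X'^{[n]}_{U_f}\cong U_f\times_{X^{(n)}}X^{[n]}$ compatibly with the Hilbert--Chow morphisms.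
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $w\in W'$ have image $u\in U_f$, and let $z$ be the image of $u$ in $X^{(n)}$. Invariants commute with flat base change, so $\hat{\mathcal O}_{X^{(n)},z}$ is the ring of $S_n$-invariants in the product of the completed local rings of $X^n$ at the points over $z$. The group permutes these points transitively. Hence, with $G_{f(w)}$ the stabilizer of $f(w)=(f(w_i))_i$,
\[
\hat{\mathcal O}_{X^{(n)},z}=(\hat{\mathcal O}_{X^n,f(w)})^{G_{f(w)}},\qquad\text{and likewise}\qquad \hat{\mathcal O}_{U_f,u}=(\hat{\mathcal O}_{W',w})^{G_w}.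
\]
By definition of $W'$ we have $G_w=G_{f(w)}$, and $\hat{\mathcal O}_{X^n,f(w)}\cong\hat{\mathcal O}_{W',w}$ equivariantly since $X'^n\to X^n$ is \'etale. So $\hat{\mathcal O}_{X^{(n)},z}\cong\hat{\mathcal O}_{U_f,u}$, and the map is \'etale at $u$.

(b) \emph{Definition of $f_*$.} Let $T$ be of finite type and let $\xi'\subset X'\times T$ be a flat family with fibers in $X'^{[n]}_{U_f}$. Then $\xi'\to X\times T$ is finite, since $\xi'$ is finite over $T$. For $t\in T(k)$ the morphism $\xi'_t\to X$ is finite, unramified, and injective (by definition of $U_f$) with trivial residue field extensions, hence a closed immersion. So the cokernel of $\mathcal O_{X\times T}\to\mathcal O_{\xi'}$, a coherent sheaf, restricts to zero on $X\times\{t\}$ for every $t\in T(k)$; it is $0$ by Nakayama. Thus $\xi'\to X\times T$ is a closed immersion, that is, a family in $X^{[n]}$.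

\emph{$f_*$ is \'etale.} Let $T_0\subset T$ be a nilpotent thickening, let $\xi\subset X\times T$ be a family, and let $\xi'_0\subset X'\times T_0$, with fibers in $X'^{[n]}_{U_f}$, have image $\xi_0=\xi|_{T_0}$. Since $f$ is \'etale, the $X$-morphism $\xi_0\cong\xi_0'\to X'$ extends uniquely to an $X$-morphism $\xi\to X'$. The induced morphism $\xi\to X'\times T$ is a closed immersion, because its composite with the separated morphism $X'\times T\to X\times T$ is one. So $\xi_0'$ has a unique extension with image $\xi$.

\emph{Compatibility.} The two morphisms $X'^{[n]}_{U_f}\to X^{(n)}$, through $U_f$ and through $X^{[n]}$, agree on $k$-points. The source is reduced and the target is separated, so they are equal.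

\emph{The square is Cartesian.} The induced map $g\colon X'^{[n]}_{U_f}\to U_f\times_{X^{(n)}}X^{[n]}$ is a morphism of schemes \'etale over $X^{[n]}$ (the target by (a)), hence \'etale. It is bijective on $k$-points: given $(z',\xi)$, each support point of $\xi$ has exactly one point $x'$ of $\operatorname{supp}z'$ above it, and the component of $\xi$ there lifts uniquely to a subscheme supported at $x'$, because $\hat{\mathcal O}_{X,f(x')}\cong\hat{\mathcal O}_{X',x'}$.

We conclude that $g$ is an isomorphism. Write $g\colon M\to N$. The diagonal $M\to M\times_NM$ is an open immersion since $g$ is unramified, and the complement of its image has no $k$-points since $g$ is injective on $k$-points. A scheme of finite type over $k$ without $k$-points is empty, so the diagonal is an isomorphism and $g$ is a monomorphism. An \'etale monomorphism is an open immersion \cite[17.9.1]{EGA}. The complement of its image has no $k$-points either, so it is empty.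
\end{proof}

\subsection*{Local structure}
Let $z=\sum_{j=1}^rn_jx_j\in X^{(n)}$ with the $x_j$ distinct. Choose open neighborhoods $X_j\ni x_j$ in $X$ and \'etale maps $g_j\colon X_j\to\mathbb A^2$ with $g_j(x_j)=0$. Put $X'=\bigsqcup_jX_j$; it has \'etale maps
\[
f\colon X'\to X,\qquad g=\bigsqcup_jg_j\colon X'\to\bigsqcup_{j=1}^r\mathbb A^2 .
\]
Since the $x_j$ are distinct in $X$, and lie over different copies of $\mathbb A^2$, the cycle $z'=\sum n_j[x_j\in X_j]$ lies in $V:=U_f\cap U_g\cap\prod_jX_j^{(n_j)}$. By Lemma~\ref{lem:etale}, $V$ is \'etale over $X^{(n)}$ with $z'\mapsto z$, and \'etale over $\prod_j(\mathbb A^2)^{(n_j)}$ with $z'\mapsto(n_j\cdot0)_j$. The pullbacks to $V$ of $X^{[n]}$ and of $\prod_j(\mathbb A^2)^{[n_j]}$ are both the preimage of $V$ in $X'^{[n]}$. Dualizing sheaves are compatible with \'etale pullback, and higher direct images with flat base change. So, writing $\pi_m\colon(\mathbb A^2)^{[m]}\to(\mathbb A^2)^{(m)}$, we have for $\mathcal F=\mathcal O$ and for $\mathcal F=\omega$: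
\begin{equation}\label{eq:local}
\begin{minipage}{0.84\textwidth}
the stalk of $R^i\pi_*\mathcal F$ at $z=\sum n_jx_j$ vanishes if and only if the stalk at $(n_j\cdot0)_j$ of the corresponding sheaf for $\prod_j\pi_{n_j}$ vanishes.
\end{minipage}
\end{equation}
Since the $(\mathbb A^2)^{(m)}$ are affine, the K\"unneth formula $H^*(\prod Y_j,\mathcal F_1\boxtimes\dots\boxtimes\mathcal F_r)=\bigotimes H^*(Y_j,\mathcal F_j)$ computes the direct images for $\prod_j\pi_{n_j}$. \emph{Hence Theorem A for $X$ and $n$ follows from Theorem A for $\mathbb A^2$ and all $m\le n$.} Part (a) of the lemma alone gives the same local structure of $X^{(n)}$ in any dimension $d$, with $\mathbb A^d$ in place of $\mathbb A^2$.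

\section{The dimension of the fibers}

\begin{lemma}\label{lem:fibers}
Let $z=\sum_{j=1}^rn_jx_j\in(\mathbb A^2)^{(n)}$ with $x_1,\dots,x_r$ distinct. Then $\dim\pi^{-1}(z)\le n-r$.
\end{lemma}

\begin{proof}
Disjoint union gives a bijective morphism from the product of the spaces of subschemes of length $n_j$ supported at $x_j$ onto the fiber. By translation we may take $x_j=0$ in each factor. So it suffices to show $\dim P_n\le n-1$ for all $n\ge1$, where $P_n\subset(\mathbb A^2)^{[n]}$ is the closed set of ideals $I$ of colength $n$ in $A=\mathcal O_{\mathbb A^2,0}$. Let $\mathfrak m\subset A$ be the maximal ideal and $\mu(I)=\dim I/\mathfrak mI\ge2$ the minimal number of generators.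

The idea is to pass from length $n$ to length $n+1$ through pairs of nested ideals; the number $\mu(I)$ controls how many ideals lie just below $I$ and how many lie just above it. The universal ideal sheaf is flat over the Hilbert scheme, so $\mu(I)$ is the dimension of its fiber at $(I,0)$. Hence $\mu$ is upper semicontinuous, and $P_n^i=\{I\in P_n:\mu(I)=i\}$ is locally closed.

\emph{Claim:} $\dim P_n^i\le n+1-i$ for all $i$. For $n=1$ we have $P_1=\{\mathfrak m\}$, $\mu(\mathfrak m)=2$, and the dimension is $0$. Assume the claim for $n$ and consider the closed subset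
\[
\mathcal N=\{(I,I')\in P_n\times P_{n+1}: I'\subset I\}.
\]
If $(I,I')\in\mathcal N$, then $I/I'$ has length $1$ and is killed by $\mathfrak m$.
\begin{itemize}
\item The fiber of $\mathcal N\to P_n$ over $I$ is the space of hyperplanes in $I/\mathfrak mI$, of dimension $\mu(I)-1$. Hence $\dim\mathcal N\le\max_j\bigl((n+1-j)+(j-1)\bigr)=n$.
\item The fiber of $\mathcal N\to P_{n+1}$ over $I'$ is the space of lines in the socle of $A/I'$. By the Koszul complex the socle is $\mathrm{Tor}_2^A(A/I',k)$. Its dimension is $\mu(I')-1$: as $A$ is regular of dimension $2$ and $A/I'$ has finite length, the minimal resolution has the form $0\to A^{\mu-1}\to A^{\mu}\to A$ with $\mu=\mu(I')$, by additivity of ranks. So this fiber is nonempty of dimension $\mu(I')-2$.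
\end{itemize}
Hence $\dim P^i_{n+1}+(i-2)\le n$, which is the claim for $n+1$. Since $i\ge2$ always, $\dim P_n\le n-1$.
\end{proof}

\section{Invariants in two sets of variables}\label{sec:CM}

Let $R=k[x,y]^{S_n}$ with $S_n$ acting diagonally, so that $(\mathbb A^2)^{(n)}=\operatorname{Spec}R$. Let
\[
S=k[x]^{S_n}=k[e_1(x),\dots,e_n(x)],\qquad E=k[e_1(x),\dots,e_n(x),e_1(y),\dots,e_n(y)].
\]
If $n!$ is invertible, $R$ is Cohen--Macaulay because it is a direct summand of $k[x,y]$ as an $R$-module. Without this assumption we exhibit a basis of $R$ over the polynomial ring $E$. The plan is to expand an invariant in monomials in $y$. Its coefficient at a monomial $y^\nu$ is a polynomial in $x$ invariant under the stabilizer of $y^\nu$, and Schubert polynomials provide compatible bases for the invariants of all these stabilizers at once.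

\subsection*{Schubert polynomials}
Let $s_i=(i\;i{+}1)$, let $\ell$ be the length function of $S_n$, and let $w_0$ be the longest element. The divided difference operators $\partial_if=(f-s_if)/(x_i-x_{i+1})$ on $k[x]$ are $S$-linear, satisfy the braid relations, and satisfy $\partial_i^2=0$. So $\partial_w$ is defined for $w\in S_n$ through reduced words, with $\partial_u\partial_v=\partial_{uv}$ if $\ell(uv)=\ell(u)+\ell(v)$ and $\partial_u\partial_v=0$ otherwise. Moreover $s_if=f$ if and only if $\partial_if=0$. Let $x^\delta=x_1^{n-1}x_2^{n-2}\cdots x_{n-1}$.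

\emph{We have $\partial_{w_0}x^\delta=1$.} Apply $\partial_1$, then $\partial_2$, \dots, then $\partial_{n-1}$ to $x^\delta$. Just before the $i$-th step the monomial is $(x_ix_{i+1})^{n-1-i}x_i\cdot m$ with $m$ free of $x_i,x_{i+1}$, and $\partial_i$ turns it into $(x_ix_{i+1})^{n-1-i}m$. So the exponents of $x_1,\dots,x_{n-1}$ drop by $1$ in turn, and the result is $x_1^{n-2}\cdots x_{n-2}$. Iterating with $n-1,n-2,\dots$ in place of $n$ gives $1$. The word used is $(s_1)(s_2s_1)\cdots(s_{n-1}\cdots s_1)$. Its last factor sends $1\mapsto n$ and $i\mapsto i-1$ for $i>1$, so by induction on $n$ the product is $i\mapsto n+1-i$, that is, $w_0$; it is reduced because it has $\binom n2=\ell(w_0)$ letters.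

Put
\[
\mathfrak S_w=\partial_{w^{-1}w_0}x^\delta,\qquad \mathrm{Des}(w)=\{i:w(i)>w(i+1)\}=\{i:\ell(ws_i)<\ell(w)\}.
\]
Then $\mathfrak S_w$ is homogeneous of degree $\binom n2-\ell(w^{-1}w_0)=\ell(w)$. The composition rule gives
\begin{equation}\label{eq:schubert}
\partial_i\mathfrak S_w=\mathfrak S_{ws_i}\ \text{ if } i\in\mathrm{Des}(w),\qquad \partial_i\mathfrak S_w=0\ \text{ otherwise.}
\end{equation}

\begin{lemma}\label{lem:schubert}
The $\mathfrak S_w$, $w\in S_n$, form an $S$-basis of $k[x]$. For $J\subset[n-1]=\{1,\dots,n-1\}$ let $S_J=\langle s_i:i\in[n-1]\setminus J\rangle$. Then $\{\mathfrak S_w:\mathrm{Des}(w)\subset J\}$ is an $S$-basis of $k[x]^{S_J}$.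
\end{lemma}

\begin{proof}
If $\ell(w)\le\ell(u)$, then $\partial_u\mathfrak S_w=\delta_{uw}$. Indeed $\partial_u\partial_{w^{-1}w_0}\ne0$ requires $\ell(u)+\ell(w_0)-\ell(w)=\ell(uw^{-1}w_0)\le\ell(w_0)$. Hence $\ell(u)=\ell(w)$ and $uw^{-1}w_0=w_0$, that is, $u=w$; and $\partial_w\mathfrak S_w=\partial_{w_0}x^\delta=1$. Now suppose $\sum a_w\mathfrak S_w=0$ with $a_w\in S$ not all zero. Applying $\partial_u$ with $u$ of maximal length among those with $a_u\ne0$ gives $a_u=0$, a contradiction. So the $\mathfrak S_w$ are independent. They span because the Hilbert series agree: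
\[
\sum_wq^{\ell(w)}\prod_{i=1}^n\frac1{1-q^i}=\frac1{(1-q)^n}.
\]
For the second statement let $f=\sum a_w\mathfrak S_w$. By \eqref{eq:schubert}, $f$ is $s_i$-invariant if and only if $\sum_{w:\,i\in\mathrm{Des}(w)}a_w\mathfrak S_{ws_i}=0$, that is, if and only if $a_w=0$ for all $w$ with $i\in\mathrm{Des}(w)$. Impose this for all $i\notin J$.
\end{proof}

\subsection*{The basis}
For a partition $\nu=(\nu_1\ge\dots\ge\nu_n\ge0)$ put $J(\nu)=\{i<n:\nu_i>\nu_{i+1}\}$; the stabilizer of $y^\nu$ in $S_n$ is $S_{J(\nu)}$. Let $\varepsilon_i=(1^i,0^{n-i})$ and, for $w\in S_n$,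
\[
\nu(w)=\sum_{i\in\mathrm{Des}(w)}\varepsilon_i,\qquad
\beta_w=\sum_{g\in S_n/S_{\mathrm{Des}(w)}}g\bigl(\mathfrak S_w\,y^{\nu(w)}\bigr)\in R .
\]
Note that $J(\nu(w))=\mathrm{Des}(w)$, and that $\mathfrak S_w$ is invariant under $S_{\mathrm{Des}(w)}$ by Lemma~\ref{lem:schubert}, so the sum is well defined.

\begin{proposition}\label{prop:CM}
$R$ is free over $E$ with basis $\{\beta_w\}_{w\in S_n}$. In particular $R$ is Cohen--Macaulay.
\end{proposition}

\begin{proof}
Write $F\in R$ as $\sum_\alpha F_\alpha(x)y^\alpha$; invariance means $F_{g\alpha}=gF_\alpha$ for all $g\in S_n$. So $F$ is determined by the coefficients at partitions, which can be prescribed subject to invariance under the stabilizers. That is, $F\mapsto(F_\nu)_\nu$ is an isomorphism of $S$-modules $R\cong\bigoplus_\nu k[x]^{S_{J(\nu)}}$.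

For $m\in\mathbb N^n$ put $e^m=\prod_ie_i(y)^{m_i}$ and $\nu=\nu(w)+\sum_im_i\varepsilon_i$. Each $y$-exponent occurring in $e^m\beta_w$ is a sum of a rearrangement of $\nu(w)$ and, for each $i$, of $m_i$ rearrangements of $\varepsilon_i$. The partial sums of a rearrangement are at most those of the sorted vector, and all partial sums agree only for the sorted vector itself. Hence, with $\trianglelefteq$ the dominance order on partitions,
\[
(e^m\beta_w)_\nu=\mathfrak S_w,\qquad (e^m\beta_w)_{\nu'}=0\ \text{ unless }\nu'\trianglelefteq\nu .
\]

Fix $\nu$. The pairs $(w,m)$ with $\nu(w)+\sum m_i\varepsilon_i=\nu$ correspond bijectively to the $w$ with $\mathrm{Des}(w)\subset J(\nu)$: one has $m_n=\nu_n$, and $m_i=\nu_i-\nu_{i+1}-[i\in\mathrm{Des}(w)]$ for $i<n$, where $[\cdot]$ is $1$ or $0$ according to whether the condition holds. By Lemma~\ref{lem:schubert} the leading coefficients $\mathfrak S_w$ of the corresponding $e^m\beta_w$ form an $S$-basis of $k[x]^{S_{J(\nu)}}$. There are finitely many partitions of a given size, so triangularity with respect to dominance shows that all $e^m\beta_w$ together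 form an $S$-basis of $R$. In other words, $R=\bigoplus_wE\beta_w$. Being finite and free over the polynomial ring $E$, the ring $R$ is Cohen--Macaulay.
\end{proof}

\begin{example}
Let $n=2$ and write $e_i=e_i(x)$, $f_i=e_i(y)$. Then $\beta_1=1$ and, since $\mathfrak S_{s_1}=x_1$ and $\nu(s_1)=(1,0)$, $\beta_{s_1}=x_1y_1+x_2y_2=:\beta$. With $\beta'=x_1y_2+x_2y_1$ we have $\beta+\beta'=e_1f_1$ and $\beta\beta'=e_1^2f_2+e_2f_1^2-4e_2f_2$. So $R=E[\beta]$ is given by the single equation $\beta^2-e_1f_1\beta+e_1^2f_2+e_2f_1^2-4e_2f_2=0$ in every characteristic.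
\end{example}

\section{Symmetric products are Gorenstein and $\pi$ is crepant}\label{sec:crepant}

Let $Y=(\mathbb A^2)^{[n]}$ and $Z=(\mathbb A^2)^{(n)}=\operatorname{Spec}R$, with the open sets $Y_0\cong Z_0$ of $n$ distinct points. The form
\[
\eta=\eta_n=dx_1\wedge dy_1\wedge\dots\wedge dx_n\wedge dy_n
\]
on $(\mathbb A^2)^n$ is $S_n$-invariant, because the $2$-forms $dx_i\wedge dy_i$ commute. So $\eta$ descends to a nowhere vanishing section of $\omega_{Z_0}=\omega_{Y_0}$, characterized by its pullback to $(\mathbb A^2)^n_0$.

\begin{lemma}\label{lem:crepant}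
We have $\omega_Z=\mathcal O_Z\eta$, so $Z$ is Gorenstein with dualizing complex $\mathcal O_Z[2n]$. The form $\eta$ extends to a nowhere vanishing section of $\omega_Y$, so $\omega_Y\cong\mathcal O_Y$.
\end{lemma}

\begin{proof}
The case $n=1$ is clear; let $n\ge2$. By Proposition~\ref{prop:CM}, $Z$ is Cohen--Macaulay, so its dualizing complex is $\omega_Z[2n]$ with $\omega_Z$ satisfying Serre's condition $S_2$. The complement of $Z_0$ has codimension $2$ and $Z$ is normal, so with $j\colon Z_0\to Z$ the inclusion, $\omega_Z=j_*\omega_{Z_0}=j_*(\mathcal O_{Z_0}\eta)=\mathcal O_Z\eta$.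

On $Y$ we must check that $\eta$ has neither zeros nor poles along divisors in the complement of $Y_0$. Let $Y_1\subset Y$ be the open set of subschemes with at least $n-1$ support points. By Lemma~\ref{lem:fibers} the locus with $r$ support points has dimension at most $2r+(n-r)=n+r$, so $Y\setminus Y_1$ has codimension at least $2$. A section of the line bundle $\omega_Y$ on $Y_1$ extends to $Y$, and if it vanishes nowhere on $Y_1$, it vanishes nowhere on $Y$, since a zero locus is empty or a divisor. So it suffices to show that the rational section $\eta$ generates $\omega_Y$ at each point of $Y_1\setminus Y_0$. Let $2x_1+x_2+\dots+x_{n-1}$ be the cycle of such a point.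

\emph{Reduction to $n=2$.} Apply Lemma~\ref{lem:etale} to the fold map $f\colon\bigsqcup_{j=1}^{n-1}\mathbb A^2\to\mathbb A^2$. The cycle with $x_j$ taken in the $j$-th copy lies in $U_f$ and in the component $(\mathbb A^2)^{(2)}\times(\mathbb A^2)^{n-2}$. So $f_*$ restricts to an \'etale morphism to $Y$ from an open subset of $(\mathbb A^2)^{[2]}\times(\mathbb A^2)^{n-2}$, and its image contains the given point. The component $(\mathbb A^2)^2\times(\mathbb A^2)^{n-2}$ of the space of ordered tuples maps to $(\mathbb A^2)^n$ by the identity, compatibly with $U_f\to Z$. Hence, over the locus of $n$ distinct points, $f_*^*\eta_n$ and $\eta_2\wedge\eta_1\wedge\dots\wedge\eta_1$ have the same pullback to ordered tuples. This pullback is along an \'etale surjective morphism, hence injective on forms, so the two forms coincide there, and hence as rational sections. Since $f_*$ is \'etale, $\eta_n$ generates $\omega_Y$ at the given point if $\eta_2$ generates $\omega_{(\mathbb A^2)^{[2]}}$.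

\emph{The case $n=2$.} In the chart $U_x$ of Section~\ref{sec:two}, computation \eqref{eq:eta2} shows that $\eta_2$ and $da\wedge db\wedge dc\wedge de$ have the same pullback to the space of ordered pairs with $x_1\ne x_2$, which is \'etale over a dense open subset of $U_x$. So $\eta_2=da\wedge db\wedge dc\wedge de$, which vanishes nowhere. The chart $U_y$ is symmetric.
\end{proof}

\section{Duality leaves one degree}\label{sec:duality}

From now on $k$ again has characteristic $p>0$. We prove Theorem A for $\mathbb A^2$ by induction on $n$. The case $n=1$ is trivial, since $\pi$ is then an isomorphism. Let $n\ge2$, assume the result for all $m<n$, and keep the notation $Y$, $Z=\operatorname{Spec}R$ of Section~\ref{sec:crepant}. Put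
\[
C=R\pi_*\mathcal O_Y\in D^b_{\mathrm{coh}}(R),\qquad D(-)=R\mathrm{Hom}_R(-,R),
\]
so that $H^i(C)=H^i(Y,\mathcal O_Y)$. We collect what is known about $C$.
\begin{itemize}
\item $H^0(C)=R$, and $H^i(C)=0$ for $i>n-1$, because the fibers of $\pi$ have dimension at most $n-1$ (Lemma~\ref{lem:fibers}).
\item For $i\ge1$, $H^i(C)$ is supported on the small diagonal $\{n\cdot x:x\in\mathbb A^2\}$, of dimension $2$. At any other cycle $\sum_{j=1}^rn_jx_j$ we have $r\ge2$ and all $n_j<n$, so \eqref{eq:local}, K\"unneth and the induction hypothesis give vanishing.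
\item $C\cong D(C)$. Indeed, by Lemma~\ref{lem:crepant} the dualizing complexes are $\mathcal O_Z[2n]$ and $\omega_Y[2n]\cong\mathcal O_Y[2n]$. Grothendieck duality for the proper morphism $\pi$ gives $D(C)\cong R\pi_*\omega_Y\cong R\pi_*\mathcal O_Y=C$.
\end{itemize}

We also need the following standard fact. As $R$ is a Cohen--Macaulay domain of finite type over $k$ of dimension $2n$, a finitely generated $R$-module $M$ with $\dim M\le2$ has grade at least $2n-2$: $\mathrm{Ext}^a_R(M,R)=0$ for $a<2n-2$.

\begin{proposition}\label{prop:one}
Under the induction hypothesis, $H^i(Y,\mathcal O_Y)=0$ for all $i\ne0,\,n-1$.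
\end{proposition}

\begin{proof}
Only $1\le i<n-1$ remains to be considered. Let $Q=\tau_{\ge1}C$. Dualizing the triangle $R\to C\to Q\to$ gives a triangle $D(Q)\to D(C)\to R\to$. As $R$ sits in degree $0$, we get for $i\ge1$ a surjection
\[
H^i(D(Q))\twoheadrightarrow H^i(D(C))\cong H^i(C).
\]
The cohomology modules $H^b(Q)$ vanish for $b\notin[1,n-1]$ and have dimension at most $2$. In the spectral sequence $\mathrm{Ext}^a_R(H^b(Q),R)\Rightarrow H^{a-b}(D(Q))$ nonzero terms therefore have $a\ge2n-2$ and $b\le n-1$. So $H^i(D(Q))=0$ for $i<(2n-2)-(n-1)=n-1$, and hence $H^i(C)=0$ for $1\le i<n-1$.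
\end{proof}

For $n=2$ the proposition says nothing beyond the fiber dimension. For $n=3$ it eliminates $H^1$ and leaves $H^2$.

\section{The Euler characteristic}\label{sec:euler}

To exclude $H^{n-1}$ we pass to the integers. Let $H=\mathrm{Hilb}^n(\mathbb A^2_{\mathbb Z})$, of finite type and separated over $\mathbb Z$, with the scaling action of $\mathbb G_m$. For a field $F$ write $H_F=\mathrm{Hilb}^n(\mathbb A^2_F)$. We want to compute the graded cohomology of all the $H_F$ from one complex over $\mathbb Z$. This requires an affine $\mathbb G_m$-stable cover, flatness over $\mathbb Z$, and a reason why the graded pieces of the cohomology are finitely generated. The following three steps, valid for $n\ge1$, supply these. In them, $x$ and $y$ are the two coordinates of $\mathbb A^2$, except in the symbols $e_i(x)$, $e_i(y)$.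

\subsection*{(i) Affine charts}
For an order ideal $\lambda\subset\mathbb N^2$ (a subset containing with $(a,b)$ all $(a',b')$ such that $a'\le a$, $b'\le b$) with $|\lambda|=n$, let $U_\lambda\subset H$ be the open set where $\{x^ay^b\}_{(a,b)\in\lambda}$ is a basis of $\mathcal O_\xi$. It is $\mathbb G_m$-stable. It is affine: it is the scheme of pairs of commuting $n\times n$ matrices $(M_x,M_y)$ on the free module with basis $e_{(a,b)}$, $(a,b)\in\lambda$, such that $M_xe_{(a,b)}=e_{(a+1,b)}$ if $(a+1,b)\in\lambda$ and $M_ye_{(a,b)}=e_{(a,b+1)}$ if $(a,b+1)\in\lambda$. Indeed, for commuting matrices these conditions say exactly that $M_x^aM_y^be_{(0,0)}=e_{(a,b)}$ for $(a,b)\in\lambda$, since $\lambda$ is an order ideal. Such a pair is the same as a quotient of the polynomial ring in $x,y$ in which the monomials of $\lambda$ form a basis. The $U_\lambda$ cover $H$, since over a field the monomials outside an initial ideal form a basis of the quotient.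

\subsection*{(ii) Properness over an affine scheme}
Let $E_{\mathbb Z}=\mathbb Z[e_1(x),\dots,e_n(x),e_1(y),\dots,e_n(y)]$. The coefficients, up to sign, of the characteristic polynomials of $x$ and $y$ on $\mathcal O_\xi$ define a $\mathbb G_m$-equivariant morphism $H\to\operatorname{Spec}E_{\mathbb Z}$. \emph{It is proper.} It is of finite type and separated, so we check the valuative criterion. Let $\mathcal V$ be a discrete valuation ring with fraction field $L$, and let $I_L\subset L[x,y]$ have colength $n$ with these coefficients in $\mathcal V$. Then $\mathcal V[x,y]/(I_L\cap\mathcal V[x,y])$ is torsion-free, and by Cayley--Hamilton it is generated by the $x^ay^b$ with $a,b<n$. So it is free of rank $n$ and gives the required extension.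

\subsection*{(iii) Flatness over $\mathbb Z$}
Fix a prime $\ell$ and work over $\mathbb Z_{(\ell)}$. Let $U\subset H$ be the open set over which the universal family is \'etale. \emph{$U$ is smooth}, by the infinitesimal criterion: for an affine nilpotent thickening $T_0\subset T$, a finite \'etale cover of $T_0$ lifts to $T$, and so does its map to $\mathbb A^2$; the lifted map to $\mathbb A^2_T$ is finite, and it is a closed immersion by Nakayama.

It remains to exclude $\ell$-torsion outside $U$. Let $J\subset\mathcal O_H$ be the coherent ideal of $\ell$-power torsion and $H'=V(J)$. Then $\mathcal O_{H'}$ is flat over $\mathbb Z_{(\ell)}$, and $J|_U=0$. By Fogarty's theorem over $\overline{\mathbb F}_\ell$ the scheme $H_{\mathbb F_\ell}$ is integral, and its open subset $U_{\mathbb F_\ell}$ is nonempty. The ideal of the closed subscheme $H'_{\mathbb F_\ell}\subset H_{\mathbb F_\ell}$ vanishes on $U_{\mathbb F_\ell}$, hence is $0$. As $\mathcal O_{H'}$ is flat, $J/\ell J\to\mathcal O_{H_{\mathbb F_\ell}}$ is injective, and its image is this ideal. So $J=\ell J$. Since $J$ is killed by a power of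 $\ell$, we get $J=0$. Thus $H$ is flat over $\mathbb Z$.

\subsection*{(iv) Comparison of Euler characteristics}
Let $K^\bullet=\bigoplus_dK^\bullet_d$ be the alternating graded \v{C}ech complex of $\mathcal O_H$ for the finite cover $\{U_\lambda\}$; the intersections of the $U_\lambda$ are affine because $H$ is separated. The complex is bounded, its terms are flat over $\mathbb Z$ by (iii), and $K^\bullet\otimes F$ computes $H^\bullet(H_F,\mathcal O)$ for every field $F$. By (ii), $H^i(K^\bullet)=H^i(H,\mathcal O)$ is a finitely generated graded $E_{\mathbb Z}$-module. Since $E_{\mathbb Z}$ is generated over $\mathbb Z$ by finitely many elements of positive degree, each $H^i(K^\bullet_d)$ is a finitely generated abelian group. For every prime $\ell$ the exact sequence $0\to K_d\xrightarrow{\ \ell\ }K_d\to K_d\otimes\mathbb F_\ell\to0$ gives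
\begin{equation}\label{eq:uct}
0\to H^i(K_d)\otimes\mathbb F_\ell\to H^i(K_d\otimes\mathbb F_\ell)\to\mathrm{Tor}_1(H^{i+1}(K_d),\mathbb F_\ell)\to0 .
\end{equation}
Take $\ell=p$ and put $t_i=\dim_{\mathbb F_p}\mathrm{Tor}_1(H^i(K_d),\mathbb F_p)$. A finitely generated abelian group $M$ satisfies $\dim(M\otimes\mathbb F_p)=\operatorname{rk}M+\dim\mathrm{Tor}_1(M,\mathbb F_p)$, so \eqref{eq:uct} gives
\[
\dim H^i(K_d\otimes\mathbb F_p)=\operatorname{rk}H^i(K_d)+t_i+t_{i+1}.
\]
In the alternating sum over $i\ge0$ the $t$'s telescope to $t_0$, and $t_0=0$ because $H^0(K_d)\subset K_d^0$ is torsion-free. After base change $\mathbb F_p\to k$ and $\mathbb Q\to\mathbb C$ this reads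
\begin{equation}\label{eq:euler}
\sum_i(-1)^i\dim_kH^i(H_k,\mathcal O)_d=\sum_i(-1)^i\operatorname{rk}H^i(K_d)=\sum_i(-1)^i\dim_{\mathbb C}H^i(H_{\mathbb C},\mathcal O)_d .
\end{equation}

\begin{proof}[End of the proof of Theorem A]
Let $n\ge2$ and recall $H_k=Y$. On $H_{\mathbb C}$ we have $\mathcal O\cong\omega$ by Lemma~\ref{lem:crepant} over $\mathbb C$. So Grauert--Riemenschneider vanishing for $\pi$, whose target is affine, gives $H^i(H_{\mathbb C},\mathcal O)=0$ for $i\ge1$. Moreover $H^0(H_{\mathbb C},\mathcal O)=\mathbb C[x,y]^{S_n}$ and $H^0(Y,\mathcal O_Y)=k[x,y]^{S_n}$, compatibly with the gradings because $\pi$ is $\mathbb G_m$-equivariant. In both cases the degree $d$ part has as a basis the orbit sums of monomials, so its dimension is the number $N_d$ of $S_n$-orbits of monomials of degree $d$. By Proposition~\ref{prop:one}, formula \eqref{eq:euler} becomes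
\[
N_d+(-1)^{n-1}\dim_kH^{n-1}(Y,\mathcal O_Y)_d=N_d\qquad\text{for all }d .
\]
Hence $H^{n-1}(Y,\mathcal O_Y)=0$, and $R^i\pi_*\mathcal O_Y=0$ for all $i\ge1$. Since $\omega_Y\cong\mathcal O_Y$, also $R^i\pi_*\omega_Y=0$ for $i\ge1$. This completes the induction, so Theorem A holds for $\mathbb A^2$ and all $n$. By \eqref{eq:local} and K\"unneth it holds for every $X$ and $n$.
\end{proof}

\section{Proof of Theorem B}\label{sec:B}

\textbf{(1)} By Section~\ref{sec:etale}, every point of $X^{(n)}$ is the image of a point of some $V$ that is \'etale both over $X^{(n)}$ and over a product of spaces $(\mathbb A^2)^{(n_j)}$. The latter are Gorenstein by Lemma~\ref{lem:crepant}. So $X^{(n)}$ is Gorenstein and $\omega_{X^{(n)}}$ is a line bundle. Over $X^{(n)}_0$, where $\pi$ is an isomorphism, there is the canonical isomorphism $\pi^*\omega_{X^{(n)}}\cong\omega_{X^{[n]}}$. We show that it extends to an isomorphism on $X^{[n]}$, which can be checked \'etale-locally on $X^{(n)}$. Let $V$ be as above. The preimages in $V$ of $X_0^{(n)}$ and of $\prod_j(\mathbb A^2)^{(n_j)}_0$ coincide: both consist of the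 multiplicity-free cycles in $V$. By Lemma~\ref{lem:crepant} the form $\eta_{n_1}\wedge\dots\wedge\eta_{n_r}$ generates $\omega$ on $\prod_j(\mathbb A^2)^{(n_j)}$, and the form of the same name generates $\omega$ on $\prod_j(\mathbb A^2)^{[n_j]}$. The canonical isomorphism matches these generators, so it extends to an isomorphism.

\medskip
\textbf{(2)} is Proposition~\ref{prop:CM}.

\medskip
\textbf{(3)} The case $n=1$ is clear; let $n\ge2$. We use $H$, $U$ and $K^\bullet$ of Section~\ref{sec:euler}, with $U\subset H$ now taken over $\mathbb Z$.

\emph{Vanishing and base change.} Theorem A for $\mathbb A^2$ holds over $\overline{\mathbb F}_\ell$ for every prime $\ell$, so $H^i(K_d\otimes\mathbb F_\ell)=0$ for $i\ge1$. By \eqref{eq:uct}, $H^i(K_d)\otimes\mathbb F_\ell=0$ for $i\ge1$ and every $\ell$, so the finitely generated group $H^i(K_d)$ is $0$. Also $H^0(K_d)\subset K_d^0$ is torsion-free and finitely generated, hence free. Thus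
\[
0\to H^0(K_d)\to K_d^0\to K_d^1\to\cdots
\]
is a bounded exact complex of flat modules, and it stays exact after $\otimes\,\Lambda$. So $H^i(H_\Lambda,\mathcal O)=0$ for $i\ge1$, where $H_\Lambda=\mathrm{Hilb}^n(\mathbb A^2_\Lambda)$, and $H^0(H_\Lambda,\mathcal O)=H^0(K)\otimes\Lambda$.

\emph{A map from invariant polynomials.} It remains to identify $H^0(K)=H^0(H,\mathcal O)$. The scheme $H$ is flat over $\mathbb Z$ with smooth fibers, so it is smooth over $\mathbb Z$, hence normal. It is irreducible, because by flatness every generic point lies in the irreducible scheme $H_{\mathbb Q}$. An ordering of a family in $U$ is an $n$-tuple of pairwise disjoint sections, so the torsor of orderings of the universal family over $U$ is $\mathbb A^{2n}_{\mathbb Z}$ minus the diagonals. Thus $U$ is the quotient of this scheme by the free action of $S_n$.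

Let $f\in\mathbb Z[x,y]^{S_n}$. It is a regular function on $U$, hence a rational function on $H$. It is regular on $H_{\mathbb Q}$: it extends to $H_{\mathbb C}$ through the Hilbert--Chow morphism, and a rational function on $H_{\mathbb Q}$ that becomes regular after the faithfully flat base change to $\mathbb C$ is regular. By flatness, a point of codimension $1$ of $H$ not in $H_{\mathbb Q}$ is the generic point of some $H_{\mathbb F_\ell}$, and it lies in $U$. So $f$ is regular at all points of codimension $1$ of the normal scheme $H$, hence on $H$. This gives a map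
\[
\mathbb Z[x,y]^{S_n}_d\longrightarrow H^0(K_d)
\]
of finitely generated free groups.

\emph{It is an isomorphism.} By \eqref{eq:uct} and $H^1(K_d)=0$ we have $H^0(K_d)\otimes\mathbb F_\ell=H^0(H_{\mathbb F_\ell},\mathcal O)_d$, and orbit sums give $\mathbb Z[x,y]^{S_n}\otimes\mathbb F_\ell=\mathbb F_\ell[x,y]^{S_n}$. So modulo $\ell$ the map becomes $\mathbb F_\ell[x,y]^{S_n}_d\to H^0(H_{\mathbb F_\ell},\mathcal O)_d$, compatibly with restriction to $U_{\mathbb F_\ell}$. Both sides are subspaces of $\mathcal O(U_{\mathbb F_\ell})$, and they coincide because they do so over $\overline{\mathbb F}_\ell$. So the map is an isomorphism modulo every prime, hence an isomorphism. Finally $\mathbb Z[x,y]^{S_n}\otimes\Lambda=\Lambda[x,y]^{S_n}$, again by orbit sums.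

\medskip
\textbf{(4)} By the projection formula and Theorem A, $R\pi_*\pi^*F=F\otimes R\pi_*\mathcal O_{X^{[n]}}=F$. Take cohomology on $X^{(n)}$. \qed

\section{Proof of Theorem C}\label{sec:C}

If $d=1$, then $X^{(n)}$ is smooth. If $d=2$, use Theorem B(1). If $p>n$, then $|S_n|$ is invertible in $k$, and the Hochster--Eagon theorem applies: the ring of invariants of a Cohen--Macaulay ring under a finite group of invertible order is Cohen--Macaulay.

Let $d\ge3$ and $p\le n$, and suppose that $X^{(n)}$ is Cohen--Macaulay. The idea is that this would force the cohomology of the group $S_p$ with coefficients in $k$ to vanish in a range of degrees that contains $2p-3$, while in fact $H^{2p-3}(S_p,k)\ne0$.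

\emph{Reduction to $p$ points in $\mathbb A^d$.} At a cycle $p\,x_1+x_2+\dots+x_{n-p+1}$ with distinct $x_i$, Section~\ref{sec:etale} shows that $X^{(n)}$ is \'etale-locally $(\mathbb A^d)^{(p)}\times\mathbb A^{d(n-p)}$ near $(p\cdot0,0)$. So $(\mathbb A^d)^{(p)}$ is Cohen--Macaulay at $p\cdot0$. Its non-Cohen--Macaulay locus is closed and stable under the $\mathbb G_m$-action contracting to $p\cdot0$, so it is empty.

\emph{Set-up.} Put $G=S_p$, $V=(\mathbb A^d)^p$ and $B=k[V]$, so that $B^G$ is Cohen--Macaulay. Let $\Delta\subset V$ be the small diagonal, of codimension $c=d(p-1)\ge2$. Let $W=V\setminus\Delta$ and let $q\colon W\to W/G$ be the quotient. Removing $\Delta$ makes the action tame: the stabilizers of points of $W$ are Young subgroups $\prod S_{\lambda_i}$ with all $\lambda_i<p$, so their orders are prime to $p$.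

\emph{Group cohomology over affine open sets.} For $U\subset W/G$ affine open and $b\ge1$ we have $H^b(G,\mathcal O(q^{-1}U))=0$. Indeed, this is a finitely generated $\mathcal O(U)$-module. Group cohomology of a finite group commutes with flat base change, so the completion of this module at the image of $w\in q^{-1}U$ is the cohomology of $G$ with values in the product of the completed local rings at the points of the orbit of $w$. By Shapiro's lemma this is $H^b(G_w,\hat{\mathcal O}_{W,w})$, which is $0$ since $|G_w|$ is invertible.

\emph{Comparison.} Choose a finite affine open cover $\mathfrak U$ of $W/G$, and let $\check C^\bullet$ be the \v{C}ech complex of $\mathcal O_W$ for the affine cover $q^{-1}\mathfrak U$; it is a complex of $G$-modules. Let $C^a(G,-)$ denote inhomogeneous cochains, and consider the double complex $C^a(G,\check C^b)$. By the previous step, taking group cohomology first leaves only the invariants $(\check C^\bullet)^G$, which form the \v{C}ech complex of $\mathcal O_{W/G}$ for $\mathfrak U$. So the total cohomology is $H^*(W/G,\mathcal O)$. Taking \v{C}ech cohomology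 first, and using that $C^a(G,-)$ is exact, yields a spectral sequence
\[
E_2^{a,b}=H^a(G,H^b(W,\mathcal O))\Rightarrow H^{a+b}(W/G,\mathcal O).
\]
Here $H^0(W,\mathcal O)=B$, and $H^b(W,\mathcal O)=H^{b+1}_\Delta(B)=0$ for $1\le b\le c-2$, because $B$ is regular and $\Delta$ has codimension $c$. In total degree $i\le c-2$ only the row $b=0$ is nonzero, and differentials into it start in total degree $i-1$ at rows with $b\ge1$, so they vanish. Hence
\[
H^i(W/G,\mathcal O)\cong H^i(G,B)\qquad\text{for } i\le c-2 .
\]
Since $B^G$ is Cohen--Macaulay and $\Delta/G$ has codimension $c$ in $V/G$, we also have $H^i(W/G,\mathcal O)=H^{i+1}_{\Delta/G}(B^G)=0$ for $1\le i\le c-2$. Hence $H^i(G,B)=0$ for $1\le i\le c-2$. The constants $k\subset B$ are a direct summand as a $G$-module, namely the part of degree $0$, so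
\begin{equation}\label{eq:groupvanish}
H^i(S_p,k)=0\qquad\text{for }1\le i\le c-2=d(p-1)-2 .
\end{equation}

\emph{Contradiction.} A Sylow $p$-subgroup of $S_p$ is $\mathbb Z/p$, which is abelian, and its normalizer acts on it through all of $\mathbb F_p^*$. So by Swan's theorem \cite[III.10]{Brown}, $H^*(S_p,\mathbb F_p)=H^*(\mathbb Z/p,\mathbb F_p)^{\mathbb F_p^*}$. For $p$ odd, $H^*(\mathbb Z/p,\mathbb F_p)$ is the tensor product of the exterior algebra on a class $u$ of degree $1$ with the polynomial algebra on its Bockstein $v$, of degree $2$. The group $\mathbb F_p^*$ acts on $u$ and $v$ by the same character, of order $p-1$. So $uv^{p-2}$, of degree $2p-3$, is invariant, and $H^{2p-3}(S_p,k)\ne0$. For $p=2$ we have $2p-3=1$ and $H^1(\mathbb Z/2,\mathbb F_2)\ne0$. But $1\le2p-3\le d(p-1)-2$, since $(d-2)(p-1)\ge1$. This contradicts \eqref{eq:groupvanish}, so $X^{(n)}$ is not Cohen--Macaulay.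

\emph{The last assertion.} Let $f\colon Y'\to X^{(n)}$ be birational and rational with $Y'$ Cohen--Macaulay, and put $N=\dim X^{(n)}$. Since $Rf_*\mathcal O_{Y'}=\mathcal O_{X^{(n)}}$, Grothendieck duality shows that the dualizing complex of $X^{(n)}$ is
\[
R\mathcal Hom(Rf_*\mathcal O_{Y'},\omega^\bullet_{X^{(n)}})=Rf_*\omega_{Y'}[N]=f_*\omega_{Y'}[N].
\]
It is concentrated in one degree, so $X^{(n)}$ would be Cohen--Macaulay. (The same computation shows that the target of any birational rational morphism is Cohen--Macaulay.) \qed

\begin{remark}
The hypothesis $d\ge3$ enters only through the inequality $2p-3\le d(p-1)-2$. For $d=2$ the range in \eqref{eq:groupvanish} ends at $2p-4$, one degree before the nonzero class in $H^{2p-3}(S_p,k)$.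
\end{remark}

\begin{thebibliography}{9}

\bibitem{Brown} Brown, \emph{Cohomology of Groups}.

\bibitem{EGA} \emph{EGA} IV.

\bibitem{FS} \emph{Frobenius Splitting Methods in Geometry and Representation Theory}, \texttt{http://ndl.ethernet.edu.et/bitstream/123456789/77879/1/163.pdf}.

\end{thebibliography}

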